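# Fan-planar multi-graphs without homotopic parallel edges have at most $5n-10$ edges

## 1. When every edge is crossed at most once

All graphs are finite and loopless; parallel edges are allowed, and $a\parallel b$ means that $a\neq b$ are parallel edges.

**Definition (drawing).** A drawing of $G=(V,E)$ on the sphere $S^2$ maps vertices to distinct points and each edge to a Jordan arc joining its two endpoints and passing through no other vertex. Drawings are *simple*: two edges sharing an endpoint (in particular two parallel edges) do not cross, two edges without a common endpoint cross at most once, and every common interior point of two edges is a proper crossing.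

Two edges are *independent* if they have no common endpoint and *adjacent* otherwise. So crossing edges are always independent, and two parallel edges $e,e'$ form a Jordan curve $e\cup e'$.

**Definition (homotopic parallel edges).** Parallel edges $e,e'$ joining $u$ and $v$ are homotopic if the arcs are homotopic with endpoints fixed in $S^2\setminus(V\setminus\{u,v\})$. Equivalently, one of the two regions of $S^2\setminus(e\cup e')$ contains no vertex. We always use the second form.

For example, if there are four vertices $u,v,x,y$ and two $uv$-edges have $x$ on one side and $y$ on the other, these two edges are not homotopic. With only three vertices $u,v,x$, two $uv$-edges are always homotopic, since $x$ lies on just one side.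

We ask how many edges an $n$-vertex drawing can have if no two parallel edges are homotopic. For $n=3$ any two edges share an endpoint, so nothing crosses, and by the example there are no parallel edges. So there are at most $3$ edges, and a triangle has $3$. Here is a first case for all $n$.

**Proposition 1.** Let $n\ge3$, and consider a drawing without homotopic parallel edges in which every edge is crossed by at most one other edge. Then $|E|\le 5n-10$.

The proof is in three steps. The first two do not use the hypothesis on crossings in full; they hold for every drawing with $n\ge 3$, without homotopic parallel edges, in which *no three edges pass through a common interior point*. We will reuse them in that generality.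

**Step 1: an exact formula for $|E|$.** The aim is to express $|E|$ by Euler's formula as a sum of local weights. Let $X$ be the number of crossings. The *planarization* has vertex set $V\cup\{\text{crossings}\}$; its edges are called *segments* and its faces *cells*. It has $n+X$ vertices. An edge with $j$ crossings is cut into $j+1$ segments, and each crossing lies on exactly two edges, so there are $|E|+2X$ segments. Let $\Phi$ be the number of cells, $\kappa$ the number of connected components, and $b_c$ the number of boundary walks of the cell $c$ (an isolated vertex is a boundary walk without segments). Euler's formula reads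
$$(n+X)-(|E|+2X)+\Phi=1+\kappa .$$
Each component, taken alone, is connected and has one boundary walk per face. Adding Euler's formula over the components gives $\sum_c b_c=(|E|+2X)-(n+X)+2\kappa$. Subtracting $\Phi=1+\kappa-(n+X)+(|E|+2X)$ yields $\sum_c(b_c-1)=\kappa-1$.

Let $\|c\|$ be the number of segment-incidences of $c$ plus the number of its corners at points of $V$, with multiplicity (an isolated vertex counts $0$). Each segment has two sides, and a vertex of degree $d$ has $d$ corners, so
$$\sum_c\|c\|=2(|E|+2X)+2|E|=4|E|+4X .$$
Define the weight
$$\omega(c)=\|c\|+5(b_c-1)-5 .$$
Then $\sum_c\omega(c)=4|E|+4X+5(\kappa-1)-5\Phi$. Inserting $\Phi=1+\kappa-n+|E|+X$ gives $\sum_c\omega(c)=5n-10-|E|-X$, that is,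
$$|E|=5(n-2)-X-\sum_c\omega(c).\tag{1}$$
Check: for a triangle, $X=0$ and both cells have three segments and three vertex corners, so $\omega=1$ each, and (1) says $3=5-0-2$.

**Step 2: which cells are very small.** The aim is to see which cells can have negative weight. If $b_c\ge2$, then $\omega(c)=\|c\|+5(b_c-2)\ge\|c\|\ge0$. Let $b_c=1$ and let the boundary walk have $m$ segments (with multiplicity) and $\nu$ vertex corners, so $\|c\|=m+\nu$. At a crossing corner, consecutive segments of the walk belong to the two different edges that cross there.

* $m=0$ would mean that the only vertex is the isolated one on the boundary, so $n=1$; excluded.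
* $m=1$ would be a closed segment; there are no loops and no self-crossings.
* $m=2$, with the same segment at both positions: both its ends have degree $1$ in the planarization, so they are vertices, and as $b_c=1$ the whole drawing is a single edge. Then $n=2$; excluded.
* $m=2$, with two different segments: they share both ends. If $\nu=0$, two edges cross twice. If $\nu=1$, two adjacent edges cross. If $\nu=2$, the segments are two uncrossed parallel edges forming a Jordan curve. The cell $c$ lies in one side of that curve and has no boundary inside this side, so it is this side, which is therefore vertex-free, and the edges are homotopic. All three are excluded.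

So $m\ge3$. Hence $\omega(c)=m+\nu-5<0$ is possible only for $m=3,\ \nu\le1$ and for $m=4,\ \nu=0$.

**Step 3: the end of the proof of Proposition 1.** If every edge is crossed by at most one other edge, then each edge carries at most one crossing and no three edges pass through one interior point, so Steps 1 and 2 apply. In a cell with $m=3,\nu\le1$ or $m=4,\nu=0$, some two consecutive corners are crossings, so some segment has crossings at both of its ends. Its edge carries two crossings, a contradiction. So all weights are nonnegative, and (1) gives $|E|\le5(n-2)-X\le 5n-10$. $\qquad\blacksquare$

What changes if edges may be crossed often? Segments with two crossing ends appear, and with them cells of negative weight. Then (1) gives a bound only if these cells can be compensated. Some restriction on crossings is needed, and the one we study is fan-planarity.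

## 2. Fan-planarity, the doubled pentagon, and the theorem

**Definition (fan-planar).** A drawing is *fan-planar* if no edge $e$ is in one of these configurations.

* *Configuration I*: $e$ is crossed by two independent edges.
* *Configuration II*: $e$ is crossed by two edges $e_1,e_2$ with a common endpoint $w$ such that, with $e$ oriented arbitrarily and $e_1,e_2$ oriented away from $w$, one of them crosses $e$ from left to right and the other from right to left.

A (multi-)graph is fan-planar if it has such a drawing. A *fan-planar multi-graph without homotopic parallel edges* is a loopless multi-graph together with a fan-planar drawing in which no two parallel edges are homotopic.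

In a convex hexagon $1,\dots,6$, the chord $14$ together with $26$ and $35$ is Configuration I. For Configuration II, let $e$ go from $(0,-1)$ to $(0,1)$ and $w=(-1,0)$. Let $e_1$ be the straight segment from $w$ to $(1,0)$, and let $e_2$ be the polygonal path $(-1,0),(-1,2),(2,2),(2,-\tfrac12),(-\tfrac12,-\tfrac12)$. Then $e_1$ and $e_2$ meet only in $w$, and they cross $e$ in opposite directions.

Kaufmann and Ueckerdt showed that every *simple* fan-planar graph with $n\ge3$ vertices has at most $5n-10$ edges, and that this is attained for infinitely many $n$. Do non-homotopic parallel edges allow more? In particular, are there, for arbitrarily large $n$, such multi-graphs with more than $5n-10$ edges?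

**Theorem 2.** (a) Every fan-planar multi-graph without homotopic parallel edges on $n\ge3$ vertices has at most $5n-10$ edges.
(b) For $n=5$ and for every $n\ge8$ there is such a multi-graph (with parallel edges) with exactly $5n-10$ edges.

So for every $n\ge8$ the maximum number of edges is exactly $5n-10$, and the answer to the last question is no: more than $5n-10$ edges is impossible for every $n\ge3$. For $n=3$ the maximum is $3$, as we saw; the maxima for $n=4,6,7$ are not determined here.

**The case $n=5$ of (b), by hand.** Take two convex pentagons, each with all five diagonals, and glue them along their boundaries to a sphere. There are $5+10=15=5\cdot5-10$ edges. The diagonal $13$ of a pentagon $1,\dots,5$ is crossed exactly by $24$ and $25$, the two other diagonals at the vertex $2$ that it cuts off. Directed away from $2$ they cross it in the same direction. The same holds for all diagonals, so the drawing is fan-planar; it is clearly simple. Two parallel diagonals, one in each disk, separate one vertex from two others, so they are not homotopic.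

Look at formula (1) here. In each disk there are a central cell ($m=5,\nu=0$, weight $0$), five cells along the sides ($m=3,\nu=2$, weight $0$), and five cells at the vertices between two diagonals ($m=3,\nu=1$, weight $-1$). In total $X=10$, and the ten cells of weight $-1$ compensate $X$ exactly: $15=15-10+10$. So there is no slack.

From now on we prove (a). We fix a fan-planar drawing with $n\ge3$ and without homotopic parallel edges.

## 3. Common endpoints and the two kinds of light cells

**Lemma 3.** (i) No three edges pass through a common interior point.
(ii) For every crossed edge $f$, all edges crossing $f$ have a common endpoint $A(f)$, and directed away from $A(f)$ they all cross $f$ in the same direction.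

*Proof.* (i) Three such edges cross pairwise. One of them is then crossed by the two others, which cross each other and hence are independent: Configuration I.

(ii) By absence of Configuration I, the edges crossing $f$ pairwise share an endpoint. Suppose they have no common one. Take one of them, $e_1=ab$. Some $e_2\not\ni a$ crosses $f$; it shares an endpoint with $e_1$, so $e_2=bc$ with $c\ne a$. Some $e_3\not\ni b$ crosses $f$; it shares $a$ with $e_1$ and $c$ with $e_2$, so $e_3=ac$. Orient $f$. For $x,y\in\{a,b,c\}$ let $\sigma(x,y)=1$ if the edge among $e_1,e_2,e_3$ joining $x$ and $y$, directed from $x$ to $y$, crosses $f$ from left to right, and $\sigma(x,y)=-1$ otherwise. Then $\sigma(y,x)=-\sigma(x,y)$, and absence of Configuration II says that two of the edges directed away from a common endpoint have the same sign. So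
$$\sigma(b,a)=\sigma(b,c)=-\sigma(c,b)=-\sigma(c,a)=\sigma(a,c)=\sigma(a,b)=-\sigma(b,a),$$
a contradiction. The last claim is absence of Configuration II. $\blacksquare$

If several choices for $A(f)$ are possible, fix one. If $e$ crosses $f$, then $A(f)$ is an endpoint of $e$.

By Lemma 3(i), Steps 1 and 2 of Section 1 apply. A cell with $b_c=1$, $m=3$, $\nu=0$ is now impossible: three edges would cross pairwise, which we excluded in the proof of (i). So the cells of negative weight all have $b_c=1$ and are of two kinds.

* **T-cells**: $m=3$, $\nu=1$. The walk runs on edges $k_1,k_2,k_3$ from a vertex $v$, the *apex*, back to $v$. The edge $k_2$ crosses $k_1$ and $k_3$ at the two ends of a segment, so at different points; hence $k_1\ne k_3$. The sides are end segments of two distinct edges at $v$, and a *base* on an edge crossing both.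
* **Q-cells**: $m=4$, $\nu=0$. Opposite sides lie on edges that cross a third edge at different points, so the four edges are distinct.

Both have weight $-1$. All other cells are called **N-cells**; they have $\omega\ge0$, with $\omega(c)=m+\nu-5$ if $b_c=1$, and $\omega(c)\ge\|c\|$ if $b_c\ge2$. With $T,Q$ the numbers of T- and Q-cells and $S=\sum_{\text{N-cells}}\omega(c)\ge0$, equation (1) becomes
$$|E|=5(n-2)-X+T+Q-S.\tag{2}$$

## 4. Strips: eliminating the Q-cells

The aim of this section is to remove $X$ and $Q$ from (2), by arranging Q-cells in rows.

**Definition (inner segments, rails).** A segment is *inner* if both its ends are crossings. Its *rails* are the two edges that cross it at its ends. They cross the edge of the segment at different points, so they are distinct.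

All four sides of a Q-cell are inner; exactly one side of a T-cell, the base, is inner. Link two inner segments if they are opposite sides of a Q-cell. If the sides of the Q-cell lie in cyclic order on $k_1,k_2,k_3,k_4$, the segments on $k_2$ and $k_4$ are linked, and both have rails $k_1,k_3$. So linked segments have the same rails, and they meet each rail in consecutive crossings.

Each side of an inner segment carries at most one link, and the two sides of a segment are not both in one Q-cell, since its four edges are distinct. Suppose a chain of links passes through an inner segment $\rho$ from one side to the other, and let $a$ be a rail. Since $a$ crosses the edge of $\rho$ at the end of $\rho$, the chain passes along $a$ from the segment of $a$ on one side of this edge to the next segment of $a$ on the other side. So chains move monotonically along their rails. Hence the maximal chains are paths, not cycles.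

**Definition (strips).** The maximal chains are called *strips*, and their inner segments *rungs*. Every inner segment lies in exactly one strip. A strip has two ends; each is an incidence of a rung with a cell that is not a Q-cell, so with a T-cell (**T-end**) or an N-cell (**N-end**).

At a T-end, the rung is the base of the T-cell, the apex is a common endpoint of the rails, and the sides of the T-cell on the rails are end segments. In the doubled pentagon, each diagonal has exactly one inner segment. It has a T-cell on one side and the central cell on the other, so it is a strip with one T-end and one N-end.

**Lemma 4.** No strip has two T-ends.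

*Proof.* Suppose a strip has two T-ends, and let $a,b$ be its rails. By monotonicity the two T-cells contain the two different end segments of $a$ (and of $b$). So the rails share an endpoint at each end of the strip; $a\parallel b$, and $a\cup b$ is a Jordan curve. Let $W$ be the union of all cells of the strip, including both T-cells, and the open rungs. Then $W$ is open, because the cells on both sides of each rung belong to it. It is connected, and it is disjoint from $a\cup b$: the interior of a rung contains no crossing and lies on an edge other than $a,b$. Let $D$ be the component of $S^2\setminus(a\cup b)$ containing $W$. The boundaries of the cells in $W$ consist of open rungs and points of $a\cup b$, so $\overline W\cap D=W$. As $D$ is connected, $W=D$. Thus $D$ contains no vertex, and $a,b$ are homotopic, a contradiction. $\blacksquare$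

So every strip is of type TN or NN. Let $\mathcal N$ be the number of NN strips, $E_c$ the number of crossed edges, and $M$ the number of N-ends. Each T-cell has one base, which gives one T-end, so $T$ is the number of TN strips and $M=T+2\mathcal N$. A crossed edge with $j$ crossings has $j-1$ inner segments, so there are $2X-E_c$ inner segments. Counting their sides by the cells in which they lie gives
$$4Q+T+M=4X-2E_c .$$
Hence
$$T+Q=X-\tfrac12E_c+\tfrac14(3T-M)=X+\tfrac12(T-E_c-\mathcal N),$$
and (2) becomes
$$|E|=5(n-2)+\tfrac12\bigl(T-E_c-\mathcal N-2S\bigr).\tag{3}$$
So (a) follows once we show
$$T\le E_c+\mathcal N+2S.\tag{4}$$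

## 5. Counting T-cells edge by edge, and two drawings that spoil it

For a crossed edge $e$ let $t_e$ be the number of T-cells that have an end segment of $e$ as a side. Each T-cell has end segments of exactly two distinct edges as sides, one of each, so $\sum_et_e=2T$. Also $t_e\le4$: there are two end segments with two sides each.

The obvious attempt at (4) is to show $t_e\le2$ for every crossed edge, since then $T\le E_c$. This works for the doubled pentagon, where every diagonal has $t_e=2$. But it is false in general.

**Drawing A ($t_e=4$, no parallel edges).** Let $v=(-2,0)$, $z=(2,0)$, $a=(0,4)$, $b_1=(-2,-4)$, $b_2=(2,-4)$, $w=(0,1)$, $w'=(0,-1)$, with the straight edges $e=vz$, $g_1=ab_1$, $g_2=ab_2$, $vw$, $zw$, $vw'$, $zw'$. The edge $g_1$ meets $e$ in $(-1,0)$, $vw$ in $(-\tfrac67,\tfrac47)$ and $vw'$ in $(-\tfrac{10}9,-\tfrac49)$; $g_2$ behaves in the mirror-image way with $z$; there are no other crossings. Now $g_1$ is crossed only by edges at $v$, $g_2$ only by edges at $z$, $e$ only by edges at $a$, each time in one direction, and the remaining edges are crossed once. So the drawing is fan-planar. There are two T-cells at $v$ (between $e$ and $vw$, and between $e$ and $vw'$, with bases on $g_1$) and two at $z$. So $t_e=4$.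

What else does this drawing contain? The middle segment of $e$ has on each side a cell with $m=5$ and $\nu=1$, an N-cell. So it is a strip of type NN with both ends on $e$. The term $\mathcal N$ in (4) can therefore pay for $e$: one half for each end. Without parallel edges, one could try to prove (4) in this way, with NN strips as the only source. With parallel edges this no longer suffices.

**Drawing B ($t_e=3$, no NN strip ends on $e$).** Keep $v,z,a,b_1,b_2,w'$ and the edges $e,g_1,g_2,vw',zw'$ of Drawing A. Replace $w$ by $w=(\tfrac32,\tfrac12)$, and replace $vw,zw$ by the straight edge $zw$ and an edge $e'$ from $v$ to $z$ along the polygonal path $(-2,0),(-2,1),(2,1),(2,0)$. The edge $e'$ meets $g_1$ in $(-\tfrac34,1)$ and $g_2$ in $(\tfrac34,1)$, and $w$ lies in the rectangle between $e$ and $e'$, to the right of $g_2$; so $zw$ is uncrossed. Now $g_1$ is crossed by $e,e',vw'$, all at $v$; $g_2$ by $e,e',zw'$, all at $z$; $e$ and $e'$ by $g_1,g_2$, both at $a$; always in one direction. The edges $e\parallel e'$ have $w$ on one side and $a$ on the other, so they are not homotopic. The T-cells at $e$ are two at $v$ (with $e'$ above, with $vw'$ below) and one at $z$ (with $zw'$, below). So $t_e=3$. The only inner segment of $e$ has below it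 a cell with $m=5$ and $\nu=1$. Above it there is a Q-cell with sides on $e,g_1,e',g_2$, and above that a T-cell with apex $a$. So its strip is TN, and no NN strip ends on $e$.

Where is the payment now? The strip that starts at $v$ between $e$ and $e'$ has *parallel rails* and ends at the cell to the right of $g_2$ inside the rectangle. This cell has $m=5$ (with $zw$ twice) and $\nu=3$, so $\omega=3$. It is large because it must separate $e$ from $e'$. This suggests the following.

**Definition (parallel N-ends).** An N-end is *parallel* if its two rails are parallel. For an N-cell $C$, let $q(C)$ be the number of parallel N-ends at $C$.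

**Definition (credits).**

* Every NN strip gives $\tfrac12$ at each of its two ends, to the edge containing the end rung. The total is $\mathcal N$.
* Every parallel N-end gives $1$ to the edge containing its rung and $\tfrac12$ to each of its two rails. The total is $2\sum_Cq(C)$.

Two statements remain: the edges with many T-cells are paid, and the N-cells can afford it.

**Lemma 5.** Every edge $e$ with $t_e\ge3$ receives credit at least $(t_e-2)/2$.

**Lemma 6.** $q(C)\le\omega(C)$ for every N-cell $C$.

**Derivation of Theorem 2(a).** By Lemma 6 the total credit is at most $\mathcal N+2S$. With Lemma 5,
$$T=\sum_e\frac{t_e}2\le\sum_{e\text{ crossed}}\Bigl(1+\max\bigl(0,\tfrac{t_e-2}2\bigr)\Bigr)\le E_c+\mathcal N+2S.$$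
This is (4), and (3) gives $|E|\le5n-10$.

## 6. Every edge with three or four T-cells is paid: proof of Lemma 5

**Step 1: notation.** We describe the strips that start at the T-cells of $e$. Let $e=vz$ be oriented from $v$ to $z$ and crossed at $x_1,\dots,x_k$, in this order, by $g_1,\dots,g_k$. Put $\varepsilon_l=x_lx_{l+1}$ for $1\le l<k$. Let $s\in\{L,R\}$ be a side of $e$ and $\bar s$ the other side; $(\varepsilon_l,s)$ denotes the incidence of $\varepsilon_l$ with the cell on side $s$.

Suppose there is a T-cell at $v$ on side $s$, with sides on $e$ and on an edge called $e_v^s$. Its base starts a strip with rails $e,e_v^s$ whose rungs are the segments of $g_1,\dots,g_{i_s}$ starting at $x_1,\dots,x_{i_s}$ on side $s$; this defines $i_s$. By Lemma 4 the strip ends at an N-cell. If $i_s<k$, this N-cell lies on side $s$ of $\varepsilon_{i_s}$, because it contains the corner at $x_{i_s}$ between the last rung and the next segment of $e$.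

If there is a T-cell at $z$ on side $s$, define analogously $e_z^s$ and $j_s$, with rungs on $g_k,\dots,g_{j_s}$. If $j_s>1$, there is an N-cell on side $s$ of $\varepsilon_{j_s-1}$.

If both T-cells exist on side $s$, call $s$ *full*. Then $i_s<j_s$: otherwise both strips contain the rung on $g_{i_s}$ starting at $x_{i_s}$ on side $s$, so they are the same strip, with T-ends at $v$ and at $z$, contradicting Lemma 4. So for full $s$ both $(\varepsilon_{i_s},s)$ and $(\varepsilon_{j_s-1},s)$ are N-ends.

**Step 2: what a TN strip across $e$ means.** An N-end $(\varepsilon_l,s)$ has rung edge $e$ and rails $g_l,g_{l+1}$. If its strip is TN, the strip leads from $\varepsilon_l$ to side $\bar s$ and ends at a T-cell. So $g_l,g_{l+1}$ share their endpoint reached from $e$ towards $\bar s$. Call the endpoint of a $g_l$ reached from $e$ towards $L$ its left end, and the other its right end.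

**Fact 1.** If $(\varepsilon_l,R)$ and $(\varepsilon_{l'},L)$ are N-ends of TN strips, then $e$ receives credit at least $1$ as a rung edge. Indeed, $g_l,g_{l+1}$ share their left ends and $g_{l'},g_{l'+1}$ share their right ends. By Lemma 3(ii), $A(e)$ is the left end of all $g$'s or the right end of all $g$'s. In the first case $g_{l'}\parallel g_{l'+1}$, in the second $g_l\parallel g_{l+1}$. So one of the two N-ends is parallel, and its rung lies on $e$.

**Fact 2.** If there are T-cells at $v$ on side $s$ and at $z$ on side $\bar s$ with $j_{\bar s}\le i_s$, then $e$ receives credit at least $\tfrac12$ as a rail. Indeed, $g_{i_s}$ is crossed by $e$, by $e_v^s\ni v$ and by $e_z^{\bar s}\ni z$. Since $e$ crosses it, $A(g_{i_s})\in\{v,z\}$. If it is $v$, then $v\in e_z^{\bar s}$ and $e_z^{\bar s}\parallel e$; if it is $z$, then $e_v^s\parallel e$. The corresponding TN strip has parallel rails, one of which is $e$, and its N-end gives $\tfrac12$ to $e$.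

**Step 3: the case $t_e=3$ (credit $\tfrac12$ is needed).** By symmetry $R$ is full and there is a T-cell at $v$ on side $L$. If $i_L\ge j_R$, use Fact 2. Otherwise $i_L<j_R\le k$, so $(\varepsilon_{i_L},L)$ and $(\varepsilon_{i_R},R)$ are N-ends. If one of them belongs to an NN strip, it gives $\tfrac12$ to $e$. Otherwise both strips are TN, and Fact 1 gives $1$.

**Step 4: the case $t_e=4$ (credit $1$ is needed).** Both sides are full, so $(\varepsilon_{i_s},s)$ and $(\varepsilon_{j_s-1},s)$ are N-ends for $s=L,R$. If each side has one belonging to a TN strip, use Fact 1. Otherwise, by symmetry, those on side $L$ belong to NN strips. If one on side $R$ also does, or if $i_L\ne j_L-1$, then two different ends of NN strips have their end rung on $e$, and they give $\tfrac12+\tfrac12=1$.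

So let $i_L=j_L-1=:l$, with both N-ends on side $R$ of TN type. The end $(\varepsilon_l,L)$ gives $\tfrac12$, and we need another $\tfrac12$. If $i_L\ge j_R$ or $i_R\ge j_L$, Fact 2 gives it. Otherwise $l<j_R$ and $i_R<l+1$, that is, $i_R\le l\le j_R-1$. The strip of $\varepsilon_l$ is NN while those of $\varepsilon_{i_R}$ and $\varepsilon_{j_R-1}$ are TN, so $i_R<l<j_R-1$. Consider the cell on side $R$ of $\varepsilon_l$.

* It is not a T-cell, since the strip of $\varepsilon_l$ is NN.
* If it is an N-cell, then $(\varepsilon_l,R)$ is a second end of an NN strip with its rung on $e$; it gives another $\tfrac12$.
* If it is a Q-cell, let $e_4\ne e$ be the edge of its side opposite to $e$; it crosses $g_l$ and $g_{l+1}$. If $e_v^L\parallel e$ or $e_z^L\parallel e$, the N-end of that TN strip is parallel and gives $\tfrac12$ to its rail $e$. Otherwise $z\notin e_v^L$ and $v\notin e_z^L$. As $i_L=l$ and $j_L=l+1$, the edge $g_l$ is crossed by $e,e_v^L,e_4$, and $g_{l+1}$ by $e,e_z^L,e_4$. So $A(g_l)\in\{v,z\}$ lies on $e_v^L$, which gives $A(g_l)=v$; likewise $A(g_{l+1})=z$. Both lie on $e_4$, so $e_4\parallel e$.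
  Now follow the strip with rails $e,e_4$ through this Q-cell towards $v$. After the Q-cell at $\varepsilon_l$, its cells contain successively side $R$ of $\varepsilon_{l-1},\varepsilon_{l-2},\dots$. Side $R$ of $\varepsilon_{i_R}$, where $1\le i_R<l$, is in an N-cell. So the strip ends in a cell that contains side $R$ of some $\varepsilon_{l'}$ with $i_R\le l'<l$, adjacent to the last rung. This cell is not a T-cell, since there the side on the rail $e$ would be an end segment, while $\varepsilon_{l'}$ is inner. So this is a parallel N-end with rail $e$, and it gives $\tfrac12$ to $e$.

The half from the NN end $(\varepsilon_l,L)$ and the half as a rail of a parallel N-end are different credits, so $e$ has $1$ in every case. $\blacksquare$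

## 7. N-cells can afford their parallel ends: proof of Lemma 6

If $b_C\ge2$, then $q(C)\le\|C\|\le\omega(C)$, because N-ends at $C$ are segment-incidences of $C$. So let $b_C=1$, with $m$ boundary segments and $\nu$ vertex corners, so that $\omega(C)=m+\nu-5$.

We work with *positions* of the cyclic boundary walk, since a segment might occur twice. Let $k_i$ be the edge containing the segment at position $i$. A position is *inner* if both its corners are crossings; its rails are then $k_{i-1}\ne k_{i+1}$. An inner position is *parallel* if $k_{i-1}\parallel k_{i+1}$; so $q(C)$ is the number of parallel positions. If consecutive positions $i,j$ share a crossing corner, *the end of $k_i$ past $k_j$* is the endpoint of $k_i$ reached from the segment at position $i$ by crossing $k_j$ at that corner. All segments of the walk lie in $\overline C$.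

We use one textbook fact. Let $D$ be a component of the complement of a Jordan curve $J$, and let $\rho$ be a *crosscut*, an arc with its two ends on $J$ and its interior in $D$. Then $D\setminus\rho$ has exactly two components, one on each side of $\rho$, bounded by $\rho$ together with one or the other of the two arcs of $J$ between the ends of $\rho$.

**(P1) The in-end of a parallel position.** This step locates $C$ between two parallel rails. Let $i$ be parallel, $a=k_{i-1}$, $b=k_{i+1}$, and $\rho_i$ the segment at position $i$. Let $D$ be the component of $S^2\setminus(a\cup b)$ containing $C$. The interior of $\rho_i$ is disjoint from $a\cup b$ and lies in $\overline C\subseteq\overline D$, so it lies in $D$. Thus $\rho_i$ is a crosscut of $D$ from an interior point of $a$ to an interior point of $b$. Let $D_z$ be the component of $D\setminus\rho_i$ containing $C$, $z$ the common endpoint of $a,b$ on its boundary, and $v$ the other common endpoint. Then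
$$\partial D_z=\rho_i\cup a[\rho_i,z]\cup b[\rho_i,z],\qquad v\notin\overline{D_z}.$$
Since $\overline C\subseteq\overline{D_z}$, the segments at positions $i-1$ and $i+1$ run from $\rho_i$ towards $z$. Call $z$ the *in-end* of $i$.

**(P2) Two steps further along the walk.** Let $i$ be parallel as in (P1), and let the corners $(i+1,i+2)$ and $(i+2,i+3)$ be crossings. *Then either $k_{i+3}=a$, or $z\in k_{i+3}$, $v\notin k_{i+3}$, and $z$ is the end of $k_{i+3}$ past $k_{i+2}$. Consequently position $i+2$ is parallel if and only if $k_{i+3}=a$.* The mirror statements, with $k_{i-2},k_{i-3}$ and with $b$ instead of $a$, hold too.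

*Proof.* Let $k_{i+3}\ne a$. Also $k_{i+3}\ne b$, since both cross $k_{i+2}$, at different points. As both $b$ and $k_{i+3}$ cross $k_{i+2}$, they share an endpoint, $v$ or $z$.

The segment at position $i+3$ is not $\rho_i$. Otherwise its corner with $k_{i+2}$ would be an end of $\rho_i$, so $k_{i+2}\in\{a,b\}$ by Lemma 3(i); but $k_{i+2}$ crosses $b$, so it is neither $b$ nor the edge $a$ parallel to $b$. So the interior of the segment at position $i+3$, which lies in $\overline C\subseteq\overline{D_z}$, avoids $a$, $b$ and $\rho_i$, and hence lies in $D_z$.

Suppose $v\in k_{i+3}$. Then $k_{i+3}$ crosses neither $a$ nor $b$. It is not $k_i$, because $k_i$ crosses $a\ni v$. The interior of $\rho_i$ is uncrossed and the ends of $\rho_i$ lie on no edges other than $k_i,a,b$, so $k_{i+3}$ does not meet $\rho_i$. Hence $k_{i+3}$ without its endpoints is connected, misses $\partial D_z$ and contains a point of $D_z$, so it lies in $D_z$. Then $v\in\overline{D_z}$, a contradiction.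

So $z\in k_{i+3}\not\ni v$. By (P1), $b$ reaches $z$ past $k_{i+2}$. Directed away from $z$, it therefore crosses $k_{i+2}$ into its segment at position $i+1$, towards the side on which $C$ lies at position $i+2$. By absence of Configuration II, $k_{i+3}$ directed away from $z$ also crosses $k_{i+2}$ towards this side. The segment of $k_{i+3}$ on this side is the one at position $i+3$. So $z$ is the end of $k_{i+3}$ past $k_{i+2}$.

The rails of position $i+2$ are $b$ and $k_{i+3}$. If $k_{i+3}=a$ they are parallel; otherwise $v\notin k_{i+3}$ and they are not. $\blacksquare$

**(G) Parallel positions at distance two.** *If positions $i$ and $i+2$ are both parallel, then the part of the walk between consecutive vertex corners containing them is exactly $k_{i-2},\dots,k_{i+4}$ (so $\nu\ge1$), and positions $i-1$ and $i+3$ are not parallel.* This will bound how densely parallel positions can occur.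

*Proof.* Keep $a,b,v,z,D$ from (P1). By (P2), $k_{i+3}=a$. The edges $k_i,k_{i+2}$ cross $b$ at different points, so they are distinct; both cross $b$, so they are adjacent and do not cross. Thus $\rho_i,\rho_{i+2}$ are disjoint crosscuts of $D$ from $a$ to $b$. They cut $D$ into three components. The two outer ones have only one of the crosscuts on their boundary, and $C$ has both on its boundary. So $C$ lies in the middle component $D'$, between them. Since the crosscuts are disjoint, $\partial D'$ consists of $\rho_i$, $\rho_{i+2}$, the segment $\beta$ of $b$ at position $i+1$, and a subarc $\alpha$ of the interior of $a$. In particular $\partial D'$ contains no vertex, and $v,z\notin\overline{D'}$.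

The segment at position $i+3$ lies on $a$, starts at $\rho_{i+2}\cap a$ and lies in $\overline{D'}$, hence in $\alpha$. Suppose it is all of $\alpha$. Then the walk turns at $\rho_i\cap a$ onto $k_i$, staying in $\overline{D'}$, so it continues with $\rho_i$. The two sides of $\rho_i$ lie in different components of $D\setminus\rho_i$, so $\rho_i$ occurs in the walk of $C$ at position $i$ only. The walk therefore closes after four steps and $C$ is a Q-cell, a contradiction.

So the next corner is a crossing of $a$ with an edge $h=k_{i+4}$ at an interior point of $\alpha$. The edges $k_i,k_{i+2}$ cross $a$ only at the ends of $\alpha$, and $b$ does not cross $a$; so $h$ is none of $k_i,k_{i+2},b$. The interiors of $\rho_i,\rho_{i+2},\beta$ are uncrossed, and the four corners of $\partial D'$ are crossings of pairs of edges not containing $h$. Hence $h$ meets $\partial D'$ only in its one crossing with $a$. The segment at position $i+4$ starts there and lies in $\overline{D'}$. So this part of $h$ stays in $D'$ after its start, up to and including an endpoint of $h$, which lies in $D'$.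

Suppose the segment at position $i+4$ ends at a crossing of $h$ with $k_{i+5}$. This point lies in $D'$, so $k_{i+5}\ne a,b$. Since $a$ and $k_{i+5}$ both cross $h$, the edge $k_{i+5}$ contains $v$ or $z$, so it crosses neither $a$ nor $b$. It is none of $k_i,k_{i+2}$, which cross $a$ and so contain neither $v$ nor $z$; so by Lemma 3(i) it does not meet $\rho_i\cup\rho_{i+2}$. Thus $k_{i+5}$ without its endpoints misses $\partial D'$ and lies in $D'$, and its endpoints lie in $\overline{D'}$. But one of them is $v$ or $z$, a contradiction. So the corner after position $i+4$ is a vertex.

Reversing the walk exchanges positions $i$ and $i+2$ and keeps $a,b,D'$. So $k_{i-2}$ also has an endpoint in $D'$, which is the corner before position $i-2$. All corners between positions $i-2$ and $i+4$ are crossings. This proves the first claim.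

The edge $k_i$ crosses $a$ and $b$ exactly once each, at the ends of $\rho_i$, and contains neither $v$ nor $z$. So both its endpoints lie outside $\overline D$, while $k_{i-2}$ has an endpoint in $D'\subseteq D$. Hence the rails $k_{i-2},k_i$ of position $i-1$ are not parallel. In the same way the rails $k_{i+2},k_{i+4}$ of position $i+3$ are not parallel. $\blacksquare$

We now prove $q(C)\le\omega(C)$ for $b_C=1$. We may assume $q(C)\ge1$.

**Step 1: $\nu\ge2$, where counting inner positions suffices.** The walk splits at its vertex corners into $\nu$ runs. A run of $l$ segments has $\max(0,l-2)$ inner positions. With $r$ the number of inner positions,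
$$m+\nu-r=\sum_{\text{runs}}\bigl(1+l-\max(0,l-2)\bigr),$$
where each term is $2$ if $l=1$ and $3$ if $l\ge2$. Since $q(C)\ge1$, some run has $l\ge3$; there is at least one other run. So $m+\nu-r\ge3+2=5$, and $q(C)\le r\le\omega(C)$.

**Step 2: $\nu=1$, where two inner positions must be non-parallel.** There is one run $k_1,\dots,k_m$ from a vertex $u$ to $u$, with the $m-2$ inner positions $2,\dots,m-1$. Here $m\ge4$, since $m=3$ is a T-cell, and $\omega(C)=m-4$. So it suffices to find two non-parallel inner positions.

If some $i,i+2$ are both parallel, then by (G) the run has length $m=7$ with $i=3$, and the inner positions $i-1=2$ and $i+3=6$ are not parallel. Otherwise no two positions at distance two are both parallel.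

* $m\ge6$: each of $\{2,4\}$ and $\{3,5\}$ contains a non-parallel position.
* $m\in\{4,5\}$: we claim that position $2$, and by symmetry position $m-1$, is not parallel. Suppose $k_1\parallel k_3$. The segment at position $1$ runs from $\rho_2$ to the vertex $u$ and, by (P1), towards the in-end. So the in-end is $u$, and $u\in k_3$. If $m=4$, then $k_4\ni u$ crosses $k_3\ni u$, a contradiction. If $m=5$, (P2) leaves two options. Either $k_5=k_1$, so that position $4$ is parallel together with position $2$, which is excluded here. Or $u$ is the end of $k_5$ past $k_4$; but the segment at position $5$ leads from $k_4$ to $u$ in the other direction, so both ends of $k_5$ would be $u$, a contradiction.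

**Step 3: $\nu=0$, all lengths except eight.** Now $m\ge5$, indices are taken mod $m$, and $\omega(C)=m-5$. Let $P$ be the set of parallel positions. By (G), $i$ and $i+2$ are never both in $P$. So $i\mapsto i+2$ maps $P$ injectively into its complement, and $2|P|\le m$. By (P2) and its mirror statement, if $i\in P$ has in-end $z$, then
$$z\text{ is the end of }k_{i+3}\text{ past }k_{i+2},\quad\text{and the end of }k_{i-3}\text{ past }k_{i-2}.\tag{5}$$

* $m=5$: if $i\in P$, then $k_{i+3}=k_{i-2}$ crosses $k_{i-1}\ni z$ and contains $z$, a contradiction. So $P=\emptyset$.
* $m=6$: if $i\in P$, positions $i+3$ and $i-3$ coincide, and by (5) $k_{i+3}$ has $z$ at both ends, a contradiction. So $P=\emptyset$.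
* $m=7$: if $i\in P$, then $k_{i+3}$ and $k_{i+4}=k_{i-3}$ cross but share $z$, a contradiction. So $P=\emptyset$.
* $m=9$: $|P|\le4=\omega(C)$.
* $m\ge10$: $|P|\le m/2\le m-5$.

**Step 4: $\nu=0$, $m=8$.** Here $|P|\le4$ and $\omega(C)=3$, so we must exclude $|P|=4$. If $|P|=4$, then $i\mapsto i+2$ maps $P$ onto its complement, so $i\in P$ if and only if $i+2\notin P$. Thus $P$ contains one of $\{0,4\},\{2,6\}$ and one of $\{1,5\},\{3,7\}$, and in all four cases we may rotate so that $P=\{0,1,4,5\}$.

*Position 0.* $k_7\parallel k_1$; let $z$ be the in-end. Let $E\supseteq C$ be the region $D_z$ of (P1), with boundary $J=\rho_0\cup k_7[\rho_0,z]\cup k_1[\rho_0,z]$. By (5), $z$ is the end of $k_3$ past $k_2$.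

*Position 4.* $k_3\parallel k_5$. By (P1) its in-end is the end of $k_3$ past $k_2$, which is $z$. Let $E'\supseteq C$ be the corresponding region, with boundary $J'=\rho_4\cup k_3[\rho_4,z]\cup k_5[\rho_4,z]$.

*Position 1.* $k_0\parallel k_2$. By (P1) its in-end $\zeta$ is the end of $k_0$ past $k_7$, and by (5) it is the end of $k_4$ past $k_3$.

The sets $J,J'$ are Jordan curves. The region $E$ is open, connected and has boundary $J$, so it is one of the two components of $S^2\setminus J$; likewise $E'$ for $J'$. We show that $\zeta$ lies outside both closures, and then that the mutual position of $J$ and $J'$ forbids this.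

*$\zeta\notin\overline E\cup\overline{E'}$.* The edge $k_0$ crosses $k_7$ and $k_1$ exactly once each, at the ends of $\rho_0$. So past $k_7$ it leaves the component of $S^2\setminus(k_7\cup k_1)$ containing $E$ and does not meet $k_7\cup k_1$ again, also not at $\zeta$, since crossing edges are independent. Hence $\zeta\notin\overline E$. In the same way, following $k_4$ past $k_3$ gives $\zeta\notin\overline{E'}$.

*$J\cap J'=\{z\}$.* The edges $k_1,k_3,k_5,k_7$ all contain $z$. As $2\notin P$, its rails $k_1,k_3$, which are distinct, are not parallel. Since $k_7\parallel k_1$ and $k_5\parallel k_3$, an edge of $\{k_1,k_7\}$ and an edge of $\{k_3,k_5\}$ are distinct, non-parallel and adjacent at $z$, so they meet only in $z$. The edges $k_0$ and $k_4$ avoid $z$, as they cross edges at $z$; so neither is one of $k_1,k_3,k_5,k_7$. Interior points of $\rho_0$ lie on no edge but $k_0$, and the ends of $\rho_0$ lie only on $k_0$ and one of $k_7,k_1$, by Lemma 3(i). None of these edges is $k_3$ or $k_5$. So $\rho_0\cap(k_3\cup k_5)=\emptyset$, and likewise $\rho_4\cap(k_1\cup k_7)=\emptyset$. Finally suppose $y\in\rho_0\cap\rho_4$. If $y$ is interior to one of the two segments, it is not a crossing, so it is interior to both, and $\rho_0=\rho_4$. So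 in every case $\rho_0$ and $\rho_4$ have a common end. This point is not a vertex, and it lies on one of $k_7,k_1$ and on one of $k_3,k_5$, although these edges meet only in $z$; a contradiction. So $\rho_0\cap\rho_4=\emptyset$.

*Contradiction.* The corner $k_2\cap k_3$ lies on $k_3[\rho_4,z]$, so on $J'\setminus\{z\}$, and it lies in $\overline C\subseteq\overline E$. It is not on $J$, so it lies in $E$. The set $J'\setminus\{z\}$ is connected and disjoint from $J$, so it lies in $E$. Let $E^*$ be the other component of $S^2\setminus J$. The connected set $E^*\cup(J\setminus\{z\})$ is disjoint from $J'$. It contains the corner $k_1\cap k_2\in k_1[\rho_0,z]$, which lies in $\overline C\subseteq\overline{E'}$ and not on $J'$, so in $E'$. Hence $E^*\cup(J\setminus\{z\})\subseteq E'$. Since $\zeta\notin\overline E$, we get $\zeta\in E^*\subseteq E'$, contradicting $\zeta\notin\overline{E'}$.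

So $|P|\le3=\omega(C)$ for $m=8$, and Lemma 6 is proved. With the derivation in Section 5, this proves Theorem 2(a). $\blacksquare$

## 8. Two glued hexagons with exactly $5n-10$ edges

The case $n=5$ of Theorem 2(b) was done in Section 2. For $n\ge8$ we build a hexagonal disk with any positive number of inner vertices, and glue two such disks.

**Step 1: the disk $H_q$, $q\ge1$.** Put $p=q+2\ge3$ and
$$u_i=(i,0)\ (1\le i\le p),\quad a=(\tfrac32,1),\ a'=(p-\tfrac12,1),\ b=(\tfrac32,-1),\ b'=(p-\tfrac12,-1).$$
The points $u_1,a,a',u_p,b',b$ form, in this cyclic order, a convex hexagon with $u_2,\dots,u_{p-1}$ inside. Besides its six sides, draw the straight segments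

* $u_iu_{i+1}$ for $1\le i<p$;
* $a'u_i$ and $b'u_i$ for $1\le i\le p-1$;
* $au_j$ and $bu_j$ for $2\le j\le p$;
* $\lambda=ab$ and $\lambda'=a'b'$.

These are $5(p-1)+2=5q+7$ non-boundary edges. Together with the sides they form a simple graph, and no edge passes through another vertex: $\lambda$ and $\lambda'$ meet the line $y=0$ at $x=\tfrac32$ and $x=p-\tfrac12$, which are not integers.

**Step 2: the crossings.** In the strip $0\le y\le1$, two of these edges starting at $a$ and at $a'$ cross at a height strictly between $0$ and $1$ if and only if the one from $a$ reaches $y=0$ strictly to the right of the other, because $a$ is to the left of $a'$ ($p-\tfrac12>\tfrac32$). So the crossings are exactly the following, together with their mirror images in $y=0$: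

* $a'u_i$ and $au_j$ for $i<j$;
* $\lambda$ and $a'u_1$; $\lambda$ and $u_1u_2$;
* $\lambda'$ and $au_p$; $\lambda'$ and $u_{p-1}u_p$.

Here $\lambda$ and $\lambda'$ do not cross, since $\tfrac32<p-\tfrac12$. The sides are uncrossed. Hence:

* $a'u_i$ is crossed only by edges at $a$ (the $au_j$ with $j>i$, and $\lambda$ if $i=1$), all from left to right in the plane when directed away from $a$. Symmetrically, $au_j$ is crossed only by edges at $a'$, all from right to left. The edges at $b,b'$ are mirror images.
* $\lambda$ is crossed exactly by $a'u_1,u_1u_2,b'u_1$, all from left to right when directed away from $u_1$. Symmetrically, $\lambda'$ is crossed exactly by the edges $au_p,u_{p-1}u_p,bu_p$ at $u_p$.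
* Each $u_iu_{i+1}$ is crossed at most once, since $u_1u_2\ne u_{p-1}u_p$ for $p\ge3$.

All crossing pairs are independent, and straight segments cross at most once. So the drawing is simple and has no Configuration I or II.

The non-boundary edges with both ends on the hexagon are the six chords $a'u_1,\ au_p,\ b'u_1,\ bu_p,\ \lambda,\ \lambda'$. They have six different pairs of ends, and each joins hexagon vertices at distance $2$ on the hexagon.

**Step 3: gluing, for $n\ge8$.** Glue the disks of $H_1$ and $H_{n-7}$ along their hexagons to a sphere, identifying equally named hexagon vertices (with $u_p$ of one disk identified with $u_p$ of the other). The number of vertices is $6+1+(n-7)=n$. The number of edges is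
$$6+(5\cdot1+7)+(5(n-7)+7)=5n-10 .$$
Crossings occur only inside each disk, so the drawing is simple and fan-planar.

**Step 4: no homotopic parallel edges.** Two parallel edges must lie in different disks and have both ends on the hexagon, and neither is a side. So the parallel pairs are exactly the six pairs of equally named chords $e_1,e_2$, one in each disk. Each of $e_1,e_2$ splits its disk into two parts, one for each of the two open arcs into which its endpoints divide the hexagon. So each of the two components of the complement of $e_1\cup e_2$ contains one of these arcs. As the endpoints have distance $2$, the arcs contain $1$ and $3$ vertices. Hence no two parallel edges are homotopic, and Theorem 2(b) is proved. $\blacksquare$
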